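# Long binary words contain $k$-tuplets

## Two words sorted by hand

Take the nine-letter word
$$0\,1\,0\,0\,1\,0\,1\,0\,0$$
and try to split its positions $1,\dots,9$ into three disjoint sets so that all three sets, read from left to right, spell the same word. There are six zeros and three ones, so the common word must have two zeros and one $1$. Cutting into consecutive blocks fails: $010\,|\,010\,|\,100$. Interleaving succeeds. The ones sit at positions $2,5,7$. Put a zero before each of them and a zero after each of them:
$$\{1,2,6\},\qquad \{3,5,8\},\qquad \{4,7,9\}.$$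
Each set spells $010$.

Now take $0\,1\,1\,0\,0\,1$. It has three zeros and three ones, so the common word would be $01$ or $10$. If it were $01$, each $1$ would be preceded by its own zero, so every prefix would have at least as many zeros as ones; the prefix $011$ violates this. If it were $10$, the word could not start with $0$. So $011001$ cannot be split, although its letter counts allow it.

In both cases we asked whether a whole word is an interleaving of identical copies. The question of this lecture is whether a long binary word can be built so that none of its blocks is.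

**Definition (segments and $k$-tuplets).** Let $S=s_1s_2\dots s_n$ be a finite sequence of symbols and $k\ge 2$ an integer. A segment of $S$ is a block $s_as_{a+1}\dots s_b$ of consecutive terms. A $k$-tuplet in $S$ is a family of $k$ nonempty subsequences of $S$, all spelling the same word, with pairwise disjoint index sets whose union is a full interval $\{a,a+1,\dots,b\}$. The sequence avoids $k$-tuplets if no segment of it is occupied by a $k$-tuplet in this sense.

**Definition (shuffle).** A word $W$ is a shuffle of words $w_1,\dots,w_k$ (some of them possibly empty) if its positions can be partitioned into $k$ sets that spell $w_1,\dots,w_k$ respectively. I call the $k$ sets *heads*: picture $k$ heads that read $W$ together from left to right, each letter being read by exactly one head.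

So a segment is occupied by a $k$-tuplet exactly when it is a shuffle of $k$ copies of one nonempty word $u$. I then say that the segment *is* a $k$-tuplet. Our first word is a $3$-tuplet with $u=010$. The word $011001$ avoids $3$-tuplets altogether: a $k$-tuplet has both letter counts divisible by $k$, so the only candidates are segments $000$, segments $111$ and the full word, and none of these is a $3$-tuplet occurring there.

Grytczuk, Kozik and Zaleski proved that for every $k$ there is a number $f(k)$ such that from any sequence of lists, each of size $f(k)$, one can choose a $k$-tuplet-free sequence, and that one can take $f(k)=(1+o(1))k$. The statement we study appears as Conjecture 2 in the problem source (http://mittag-leffler.se/sites/default/files/IML-1314s-50.pdf):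

**Conjecture 2.** There exist arbitrarily long binary sequences avoiding $k$-tuplets for all sufficiently large $k$. That is, there is $k_0$ such that for every $k\ge k_0$ and every $n\ge1$ some sequence of length $n$ over $\{0,1\}$ avoids $k$-tuplets.

We shall prove that it is false. Let $N(k)$ be the least $N\le\infty$ such that every binary word of length $\ge N$ contains a $k$-tuplet.

**Theorem A.** For every $k\ge2$, $N(k)<\infty$. More precisely $N(2)=4$, and $k^2\le N(k)\le\exp(k^{26})$ for $k\ge3$. In particular Conjecture 2 is false, and it fails for each individual $k\ge2$.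

One consequence concerns lists. If all lists equal $\{0,1\}$, the chosen sequence is binary, so when it is long it contains a $k$-tuplet; lists of size $1$ can force a constant sequence. Hence any $f(k)$ as above satisfies $f(k)\ge3$ for every $k$.

Notation for the whole lecture: $|U|$ is the length of a word $U$, $|U|_c$ is the number of letters $c$ in it, and $\bar0=1$, $\bar1=0$.

## The case $k=2$ and words of length $k^2-1$

For $k=2$ there is almost nothing to do. The words $00$ and $11$ are $2$-tuplets. A word of length $4$ containing neither is $0101$ or $1010$, which is a $2$-tuplet with $u=01$ or $u=10$. So $N(2)\le4$.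

For a lower bound, look at $k=3$ and the word $00100100$. Adding a $0$ at either end creates $000$; adding a $1$ at the right gives $(001)^3$, and at the left $(100)^3$. So this word cannot be extended without creating a $3$-tuplet, and it contains none itself. The general statement is as follows.

**Step (lower bound in Theorem A).** We show that $N(k)\ge k^2$ for all $k\ge2$. The word
$$(0^{k-1}1)^{k-1}0^{k-1}$$
has length $k(k-1)+(k-1)=k^2-1$. Its $k^2$ prefixes (the empty one included) have $i$ ones and $i(k-1)+j$ zeros, where $0\le i,j\le k-1$. Modulo $k$ this pair of counts is $(i,\,j-i)$, and different $(i,j)$ give different pairs. A segment is the difference of two distinct prefixes, so no nonempty segment has both letter counts divisible by $k$. Hence there is no $k$-tuplet, and $N(k)\ge k^2$. For $k=2$ this gives $N(2)\ge4$, so $N(2)=4$.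

From now on $k\ge3$ and $K:=k-1\ge2$.

## Divisible letter counts and regular words

The first thing to try for an upper bound is the converse of this count. In a word of length at least $k^2$ there are at least $k^2+1$ prefixes, so two of them have the same letter counts modulo $k$, and the segment between them has both counts divisible by $k$. Is it a $k$-tuplet? Not necessarily: $011001$ has both counts divisible by $3$. Divisibility says how many letters each head gets, but nothing about whether the letters come in a usable order.

For long words there is more room. It turns out that divisibility is sufficient as soon as the ones are spread evenly through the word and a few periodic blocks are absent.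

**Theorem B.** Let $k\ge3$ and let $W$ be a binary word of length $L\ge k^{32}$ such that

* (i) $W$ has no segment of the form $c^k$, $(c\bar c^{\,k-1})^k$ or $(\bar c^{\,k-1}c)^k$, $c\in\{0,1\}$;
* (ii) for some real $\alpha$, $\bigl||U|_1-\alpha|U|\bigr|\le k^{-19}L$ for every segment $U$ of $W$.

Then $W$ is itself a $k$-tuplet if and only if $k\mid|W|_0$ and $k\mid|W|_1$.

The words in (i) are themselves $k$-tuplets, with $u=c$, $u=c\bar c^{\,k-1}$ and $u=\bar c^{\,k-1}c$. So a word that avoids $k$-tuplets satisfies (i) automatically. As for (ii), an alternating word satisfies it with $\alpha=\frac12$, since $\bigl||U|_1-\frac12|U|\bigr|\le\frac12$. The word $(00101)^N(01101)^N$, with $L=10N$, does not: its halves have densities $\frac25$ and $\frac35$, so for every $\alpha$ one of the halves $U$ has $\bigl||U|_1-\alpha|U|\bigr|\ge\frac1{10}\cdot\frac L2=\frac L{20}>k^{-19}L$.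

"Only if" in Theorem B is trivial. The rest of the lecture first derives Theorem A from Theorem B and then proves "if".

## Finding a regular segment in any long word

Let $k\ge3$, $s=2k^{22}$, $B=4k^{22}$ and $n_i=k^{35}B^i$ for $0\le i\le s$. Let $x$ be a binary word of length at least $n_s$, and suppose that $x$ contains no $k$-tuplet. Then no segment of $x$ has one of the forms in (i). We look for a segment of $x$ that satisfies (ii) and has divisible counts.

**Step A1 (a scale at which the maximal density hardly drops).** The purpose is to find a segment whose subsegments cannot be much denser than the segment itself. Let $D_i$ be the maximum of $|U|_1/|U|$ over segments $U$ of $x$ of length $n_i$. A segment of length $n_{i+1}$ is a concatenation of $B$ segments of length $n_i$, so its density is an average of $B$ densities at most $D_i$; hence $D_{i+1}\le D_i$. Since $D_0-D_s\le1$, one of the $s$ drops is at most $\frac1s$: there is $i<s$ with $D_i\le D_{i+1}+\frac1s$. Put $n=n_{i+1}$, $\alpha=D_{i+1}$, and let $V$ be a segment of length $n$ with $|V|_1=\alpha n$.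

**Step A2 (such a segment is regular).** We bound $|U|_1$ from both sides for every segment $U$ of $V$. Cut $U$ into pieces of length $n_i=n/B$ and a remainder shorter than $n/B$. Each piece has density at most $D_i\le\alpha+\frac1s$, and the remainder has fewer than $n/B$ ones, so
$$|U|_1\le\Bigl(\alpha+\frac1s\Bigr)|U|+\frac nB. \tag{1}$$
For the lower bound write $V=U'UU''$ and apply (1) to $U'$ and $U''$:
$$|U|_1=\alpha n-|U'|_1-|U''|_1\ge\alpha n-\Bigl(\alpha+\frac1s\Bigr)(n-|U|)-\frac{2n}B\ge\alpha|U|-\Bigl(\frac1s+\frac2B\Bigr)n .$$
Since $\frac1s+\frac2B=\frac12k^{-22}+\frac12k^{-22}=k^{-22}$, we get $\bigl||U|_1-\alpha|U|\bigr|\le k^{-22}n$ for all segments $U$ of $V$.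

**Step A3 (divisibility).** Now the pigeonhole argument is applied inside $V$, with widely spaced cuts so that the resulting segment stays long. Take $k^2+1$ cut points in $V$, starting at its left end and spaced $\lfloor n/k^2\rfloor$ apart; they fit, since $k^2\lfloor n/k^2\rfloor\le n$. For two of them, $a<b$, the prefixes of $x$ ending just before $a$ and just before $b$ have the same pair of letter counts modulo $k$. Let $W$ be the segment from $a$ to just before $b$. Then $k\mid|W|_0$, $k\mid|W|_1$, and
$$L=|W|\ge\Bigl\lfloor\frac n{k^2}\Bigr\rfloor\ge\frac n{2k^2}\ge\frac12k^{33}\ge k^{32}.$$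
For every segment $U$ of $W$, $\bigl||U|_1-\alpha|U|\bigr|\le k^{-22}n\le k^{-22}\cdot2k^2L=2k^{-20}L\le k^{-19}L$. So $W$ satisfies (i) and (ii), and by Theorem B it is a $k$-tuplet, a contradiction.

**Step A4 (the numerical bound).** Hence $N(k)\le n_s=k^{35}(4k^{22})^{2k^{22}}$, and
$$\ln n_s=35\ln k+2k^{22}(\ln4+22\ln k).$$
The function $g(k)=k^4-2\ln4-44\ln k$ has derivative $4k^3-44/k>0$ for $k\ge3$, and $g(3)>81-52=29$. So $2k^{22}(\ln4+22\ln k)\le k^{26}-29k^{22}$, and $35\ln k\le29k^{22}$. Therefore $\ln n_s\le k^{26}$, which is the upper bound in Theorem A.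

It remains to prove "if" in Theorem B.

## The uniform schedule, and why it cannot start

Suppose first that a word is perfectly regular: the $r$-th letter $c$ sits at distance $r/\pi(c)$ from the left end, where $\pi(c)$ is the density of $c$. Let the common word $u$ consist of runs, numbered by $i$, with even runs made of ones and odd runs made of zeros. Fix a length $d$. Reserve for run $i$ the window $[\,id,(i+2)d\,)$: all letters of the type of run $i$ in this window are used for run $i$, split into $k$ consecutive equal parts, the $h$-th part going to head $h$. The even windows tile the ones, and the odd windows tile the zeros. Head $h$ finishes run $i$ at distance $id+\frac{2d}kh$ and begins run $i+1$ at distance $(i+1)d+\frac{2d}k(h-1)$. The slack between the two is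
$$d-\frac{2d}k=\frac{k-2}k\,d .$$
It is positive exactly when $k\ge3$. A positive slack tolerates irregularities, provided $d$ is large compared with them. Since (ii) allows irregularities proportional to $L$, the runs of $u$ must be proportional to $L$ as well.

This breaks down at the ends of the word. In the first window $[0,d)$ of the ones, no zeros have been assigned to anybody; and they cannot be, by the following observation. Suppose $W$ starts with $c$, contains $\bar c$, and is a shuffle of $k$ copies of $u$. Then $u$ starts with $c^z\bar c$ for some $z\ge1$. The first $\bar c$ of $W$ is read by some head, which has read its initial $c^z$ before; so $z$ is at most the length of the first run of $W$. Under (i) that run has length at most $K$. So $u$ must begin with a run of length at most $K$, no matter how long $W$ is, while the schedule needs runs of length proportional to $L$. The same holds at the right end.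

What gets us past this point is a separate procedure at each end, whose runs start short and grow geometrically until they reach the size that the schedule needs. It uses (i) only. The end state is asymmetric: one head is ahead of the $K$ others by one long run. The schedule is then adapted to start and stop in exactly such a state.

## One leader and $K$ followers

Let $W=x[a,b)=x_ax_{a+1}\cdots x_{b-1}$ satisfy (i), with $L=b-a\ge k^{32}$. By (i), runs have length $\le K$; so every $k$ consecutive letters contain both $0$ and $1$.

**Definition (opening process).** Put $t_0=x_a$, let $e_0$ be the length of the run of $W$ starting at $a$, and $\tau_0=a+e_0$. Let $t_j=\bar t_{j-1}$ for $j\ge1$. Given $\tau_{j-1}$ with $x_{\tau_{j-1}}=t_j$, let $\tau_j$ be the position of the $(Ke_{j-1}+1)$-th letter $t_{j-1}$ at positions $\ge\tau_{j-1}$, if it exists in $W$; otherwise stop. Let $e_j$ be the number of letters $t_j$ in $x[\tau_{j-1},\tau_j)$. Put $U_j=t_0^{e_0}t_1^{e_1}\cdots t_j^{e_j}$, and let $U_{-1}$ be empty.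

Note that $x_{\tau_j}=t_{j-1}=t_{j+1}$, so the next step can be attempted. Also $x[\tau_{j-1},\tau_j)$ has exactly $Ke_{j-1}$ letters $t_{j-1}$. The followers lack the last run $t_{j-1}^{e_{j-1}}$ of the leader; the step lasts until all $K$ of them have received it, and every other letter met on the way is given to the leader.

As an example, let $k=3$, $K=2$, and let the word begin $01001011010011$, with $a=0$. Then $t_0=0$, $e_0=1$, $\tau_0=1$. The third zero at positions $\ge1$ is at position $5$, so $\tau_1=5$; the segment $x[1,5)=1001$ has $e_1=2$ ones. The fifth one at positions $\ge5$ is at position $13$, so $\tau_2=13$; the segment $x[5,13)=01101001$ has $e_2=4$ zeros. Thus $U_1=011$, $U_2=0110000$. The leader reads positions $0,1,4,5,8,10,11$ and spells $U_2$; the followers read $2,6,7$ and $3,9,12$ and both spell $U_1$.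

**Lemma 1.** Whenever the steps concerned are possible:

* (a) $x[a,\tau_j)$ is a shuffle of one copy of $U_j$ and $K$ copies of $U_{j-1}$.
* (b) $e_{j-1}<\bigl(1-\frac1{k(k-1)}\bigr)e_j$ for $j\ge1$.
* (c) $e_j\le k^2e_{j-1}$ for $j\ge1$.
* (d) $\tau_j-a\le k^3e_j$.
* (e) Step $j\ge 1$ is possible if $b-\tau_{j-1}\ge k^2e_{j-1}$.

**Proof of (a).** For $j=0$ the segment is $t_0^{e_0}=U_0$, and the other $K$ words are empty. Suppose the claim holds for $j-1$: $x[a,\tau_{j-1})$ is a shuffle of one $U_{j-1}$ and $K$ copies of $U_{j-2}$. The segment $x[\tau_{j-1},\tau_j)$ has $Ke_{j-1}$ letters $t_{j-1}$ and $e_j$ letters $t_j$. Give $e_{j-1}$ letters $t_{j-1}$ to each of the $K$ copies of $U_{j-2}$, which become $U_{j-1}$, and all letters $t_j$ to the copy of $U_{j-1}$, which becomes $U_j$.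

**Proof of (b).** The purpose is to show that the lead grows by a definite factor; this is where the periodic words in (i) enter. Write $t=t_j$. The segment $x[\tau_{j-1},\tau_j]$, with position $\tau_j$ included, begins with $t$, has $e_j$ letters $t$ and $Ke_{j-1}+1$ letters $\bar t$. So it equals
$$t\,\bar t^{\,g_1}\,t\,\bar t^{\,g_2}\cdots t\,\bar t^{\,g_{e_j}},\qquad 0\le g_i\le K,\qquad \sum_i g_i=Ke_{j-1}+1,$$
where $g_i\le K$ since $\bar t^{\,k}$ does not occur. No $k$ consecutive $g_i$ all equal $K$, for they would produce $(t\bar t^{\,k-1})^k$. So each of $\lfloor e_j/k\rfloor$ disjoint groups of $k$ consecutive indices contains some $g_i\le K-1$, and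
$$Ke_{j-1}+1\le Ke_j-\Bigl\lfloor\frac{e_j}k\Bigr\rfloor .$$
As $\lfloor e_j/k\rfloor>e_j/k-1$, this gives $Ke_{j-1}<Ke_j-e_j/k$. Divide by $K$.

**Proof of (c).** In the same segment, each run of $t$ is followed by one of the $Ke_{j-1}+1$ letters $\bar t$, different runs by different letters, and each run has length $\le K$. So $e_j\le K(Ke_{j-1}+1)=K^2e_{j-1}+K\le(K^2+K)e_{j-1}\le k^2e_{j-1}$.

**Proof of (d).** By (b) the numbers $e_j,e_{j-1},\dots,e_0$ are bounded by a geometric series with ratio $1-\frac1{k(k-1)}$, so $|U_j|=\sum_{i\le j}e_i\le k(k-1)e_j$. By (a), $\tau_j-a=|U_j|+K|U_{j-1}|\le k|U_j|\le k^3e_j$.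

**Proof of (e).** Every $k$ consecutive letters contain a $t_{j-1}$. So $k(Ke_{j-1}+1)$ letters contain the required $Ke_{j-1}+1$ of them, and $k(Ke_{j-1}+1)\le k\cdot ke_{j-1}=k^2e_{j-1}$. This proves Lemma 1.

By (b) the lead $e_j$ increases strictly. So the process by itself never brings the followers level with the leader: it opens a $k$-tuplet but cannot close it. We run it only until the lead has the size we want. Let
$$\eta=k^{-12}.$$

**Lemma 2.** There is $j$ with $t_j=1$, $\eta L\le e_j\le k^4\eta L$ and $\tau_j-a\le L/10$.

**Proof.** Suppose $e_{j-1}\le k^2\eta L$. By Lemma 1(d), $\tau_{j-1}-a\le k^5\eta L=k^{-7}L$. So $b-\tau_{j-1}\ge(1-k^{-7})L\ge k^{-8}L=k^4\eta L\ge k^2e_{j-1}$, and step $j$ is possible by (e). The integers $e_j$ strictly increase, and $e_0\le K<k^{20}\le\eta L$. So the process continues until the lead reaches $\eta L$: there is a minimal $j'$ with $e_{j'}\ge\eta L$, and $j'\ge1$. By (c), $e_{j'}\le k^2e_{j'-1}\le k^2\eta L$. Hence step $j'+1$ is also possible, and $e_{j'}<e_{j'+1}\le k^2e_{j'}\le k^4\eta L$. One of $t_{j'},t_{j'+1}$ equals $1$; let $j$ be the corresponding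 index. By (d), $\tau_j-a\le k^3\cdot k^4\eta L=k^{-5}L\le L/10$. This proves Lemma 2.

**The two ends together.** Fix $j$ from Lemma 2 and put $e=e_j$, $\tau=\tau_j$, $U'=U_{j-1}$. Since $U_j=U'1^e$, Lemma 1(a) says that $x[a,\tau)$ is a shuffle of one copy of $U'1^e$ and $K$ copies of $U'$. The list of words in (i) is invariant under reversal, since reversing $(c\bar c^{\,k-1})^k$ gives $(\bar c^{\,k-1}c)^k$. So we may apply everything to $W$ read backwards: there are a position $\sigma\ge b-L/10$, an integer $l\in[\eta L,k^4\eta L]$ and a word $V'$ such that $x[\sigma,b)$ is a shuffle of one copy of $1^lV'$ and $K$ copies of $V'$. Let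
$$T=x[\tau,\sigma),\qquad \ell=|T|\ge0.8L .$$

## The middle part as a schedule of runs

Assume from now on (i), (ii), $k\mid|W|_0$ and $k\mid|W|_1$. We look for an even $m$ and positive integers $z_0=e,\ z_1,\dots,z_{m-1},\ z_m=l$. Let run $i$ be $R_i=1^{z_i}$ for $i$ even and $R_i=0^{z_i}$ for $i$ odd.

**Step B1 (what has to be shown about $T$).** We claim that it suffices to show that $T$ is a shuffle of
$$w_1=R_1\cdots R_m,\qquad w_h=R_0R_1\cdots R_m\ \ (2\le h\le K),\qquad w_k=R_0\cdots R_{m-1}. \tag{2}$$
Indeed, in $x[a,\tau)$ give $U'R_0=U'1^e$ to head $1$ and $U'$ to heads $2,\dots,k$; in $x[\sigma,b)$ give $R_mV'=1^lV'$ to head $k$ and $V'$ to heads $1,\dots,K$. Then all $k$ heads spell $u=U'R_0R_1\cdots R_mV'$, and $W$ is a $k$-tuplet. So head $1$ is the leader at the left end, and head $k$ is the one that is behind at the right end.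

Here is a complete small instance, too short for Theorem B but with all the features. Let $k=3$ and
$$W=01001\ \ 0(10)^8\ \ 10010 .$$
The left part $01001$ is a shuffle of $011,0,0$, so $U'=0$ and $e=2$; symmetrically $V'=0$ and $l=2$. Take $m=2$ and $z_1=3$. We need $T=0(10)^8$ to be a shuffle of $w_1=00011$, $w_2=1100011$ and $w_3=11000$. In $T$ the $r$-th zero is at position $2r-1$ and the $r$-th one at position $2r$. Give zeros $1$–$3$, $4$–$6$, $7$–$9$ to heads $1,2,3$; give ones $1,2$ to head $2$ and ones $3,4$ to head $3$ as run $0$; give ones $5,6$ to head $1$ and ones $7,8$ to head $2$ as run $2$. The heads read positions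
$$1,3,5,\,10,12;\qquad 2,4,\,7,9,11,\,14,16;\qquad 6,8,\,13,15,17,$$
each in increasing order. So $W$ is a $3$-tuplet with $u=0\,11\,000\,11\,0$.

**Step B2 (densities in $T$).** We convert letter numbers into positions, with a controlled error. Let $\pi(c)=|T|_c/\ell$. Every $k$ consecutive letters contain $c$, so
$$\pi(c)\ge\frac{\lfloor\ell/k\rfloor}{\ell}\ge\frac1{2k}. \tag{3}$$
For $1\le r\le|T|_c$ let $P_c(r)$ be the length of the shortest prefix of $T$ containing $r$ letters $c$, that is, the position in $T$ (counted from $1$) of the $r$-th letter $c$. Put $\alpha_1=\alpha$ and $\alpha_0=1-\alpha$. Hypothesis (ii) for ones implies the same bound for zeros, because $|U|_0-\alpha_0|U|=-(|U|_1-\alpha_1|U|)$. Applied to the prefix of length $P_c(r)$ and to $T$ itself, it gives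
$$|r-\alpha_cP_c(r)|\le k^{-19}L,\qquad |\pi(c)-\alpha_c|\,\ell\le k^{-19}L .$$
Since $P_c(r)\le\ell$, these two add up to $|r-\pi(c)P_c(r)|\le2k^{-19}L$. Dividing by $\pi(c)\ge\frac1{2k}$,
$$\Bigl|P_c(r)-\frac r{\pi(c)}\Bigr|\le4k^{-18}L . \tag{4}$$

**Step B3 (window lengths).** In the uniform schedule, consecutive windows were shifted by a constant $d$. Here the first and the last shift are dictated by $e$ and $l$, which may differ by a factor up to $k^4$, and we need shifts $d_1,\dots,d_m$ that pass gradually from one to the other and have total length $\ell$. Put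
$$d_1:=\frac{Ke}{\pi(1)},\qquad d_m:=\frac{Kl}{\pi(1)} .$$
The first is the length in which the $K$ followers can expect to collect the $Ke$ ones they lack. By $\eta L\le e,l\le k^4\eta L$ and (3), both lie in $[\eta L,2k^6\eta L]$, and $k^{-4}\le d_m/d_1=l/e\le k^4$.

Let $q=8k$ and $\gamma_i=d_1(d_m/d_1)^{i/q}$ for $0\le i\le q$, a geometric progression from $\gamma_0=d_1$ to $\gamma_q=d_m$. The logarithm of the ratio of consecutive terms has absolute value at most
$$\frac{4\ln k}{8k}\le\frac1{2\exp(1)}<\ln\frac54 ,$$
since $\frac{\ln k}k\le\frac1{\exp(1)}$. So consecutive ratios lie in $[\frac45,\frac54]$. Moreover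
$$\sum_{i=0}^q\gamma_i\le9k\cdot2k^6\eta L=18k^{-5}L\le\frac L{10} .$$
The remaining length $Q=\ell-\sum_{i=0}^q\gamma_i\ge0.7L$ is filled with equal shifts close to $d_m$. Let $X=Q/d_m$. Then $0.35k^6\le X\le k^{12}$, so $X\ge20$. Choose $r\in\{\lceil X\rceil,\lceil X\rceil+1\}$ so that $m:=q+1+r$ is even, and put $D=Q/r$. As $X\le r\le X+2$,
$$\frac D{d_m}=\frac Xr\in\Bigl[\frac X{X+2},1\Bigr]\subset\Bigl[\frac{10}{11},1\Bigr].$$
Let
$$(d_1,\dots,d_m)=(\gamma_0,\gamma_1,\dots,\gamma_{q-1},\underbrace{D,\dots,D}_{r},\gamma_q).$$
Then
$$\sum_{i=1}^md_i=\ell,\qquad\frac23\le\frac{d_{i+1}}{d_i}\le\frac32,\qquad d_i\ge\frac{10}{11}\eta L,\qquad20\le m\le8k+3+k^{12}\le2k^{12}. \tag{5}$$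
For the ratios: within the progression they lie in $[\frac45,\frac54]$; between $D$ and $\gamma_q=d_m$ the ratio $\gamma_q/D$ is in $[1,\frac{11}{10}]$; and $\gamma_{q-1}/D=(\gamma_{q-1}/\gamma_q)(\gamma_q/D)\in[\frac45,\frac54\cdot\frac{11}{10}]=[\frac45,\frac{11}8]$. The lower bound for $d_i$ holds because every $\gamma_i$ lies between $d_1$ and $d_m$, both at least $\eta L$, and $D\ge\frac{10}{11}d_m$.

**Step B4 (run lengths, first real and then integral).** Each head should get a $k$-th part of the letters in its window, and the total must come out exactly. This is the place where divisibility is used. Let $\pi_i=\pi(1)$ for $i$ even and $\pi_i=\pi(0)$ for $i$ odd. Put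
$$z_0^*=e,\qquad z_m^*=l,\qquad z_i^*=\frac{\pi_i(d_i+d_{i+1})}k\quad(1\le i\le m-1).$$
Since $m$ is even, the pairs $(d_i,d_{i+1})$ with $i$ odd cover $d_1,\dots,d_m$ once each, and those with $i$ even, $2\le i\le m-2$, cover $d_2,\dots,d_{m-1}$. With $\pi(1)d_1=Ke$ and $\pi(1)d_m=Kl$ we get
$$\sum_{i\text{ odd}}z_i^*=\frac{\pi(0)\ell}k=\frac{|T|_0}k,\qquad\sum_{\substack{i\text{ even}\\2\le i\le m-2}}z_i^*=\frac{\pi(1)(\ell-d_1-d_m)}k=\frac{|T|_1-K(e+l)}k .$$
Both are integers. Indeed, counting the letters of the two ends,
$$|W|_0=k(|U'|_0+|V'|_0)+|T|_0,\qquad|W|_1=k(|U'|_1+|V'|_1)+e+l+|T|_1 .$$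
So $|T|_0\equiv0$ and $|T|_1\equiv-(e+l)\equiv K(e+l)\pmod k$.

Real numbers with an integer sum can be rounded to integers with the same sum, each moving by less than $1$: their fractional parts add up to an integer $p$, which is less than the number of non-integers among them (or is $0$ if there are none), so round $p$ of the non-integers up and the others down. Doing this separately for the odd $i$ and for the even $i$ with $2\le i\le m-2$, we get integers $z_i$ with $|z_i-z_i^*|<1$ and the same two sums. With $z_0=e$, $z_m=l$ this reads
$$|T|_1=Kz_0+k\sum_{\substack{i\text{ even}\\2\le i\le m-2}}z_i+Kz_m,\qquad|T|_0=k\sum_{i\text{ odd}}z_i . \tag{6}$$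
For $1\le i\le m-1$, (3) and (5) give $z_i^*\ge\frac1{2k}\cdot\frac{20}{11}\eta L\cdot\frac1k=\frac{10}{11}k^{-2}\eta L\ge\frac{10}{11}k^{18}\ge2$, so $z_i\ge1$.

**Step B5 (the assignment).** Now every letter of $T$ gets a head and a run. Define
$$S_0=-z_0,\qquad S_1=0,\qquad S_{i+2}=S_i+kz_i\quad(0\le i\le m-2).$$
Assign to run $i$ of head $h$ the letters of its type ($1$ for even $i$, $0$ for odd $i$) of $T$ numbered
$$S_i+(h-1)z_i+1,\ \dots,\ S_i+hz_i ,$$
where $2\le h\le k$ for $i=0$, $1\le h\le K$ for $i=m$, and $1\le h\le k$ otherwise. The negative start $S_0=-z_0$ accounts for head $1$, which has its run $0$ already, from the left end of $W$.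

Every letter of $T$ is assigned exactly once. For the ones: run $0$ takes the numbers $1,\dots,Kz_0$, and $S_2=(k-1)z_0=Kz_0$; each even run $i$ with $2\le i\le m-2$ takes $S_i+1,\dots,S_i+kz_i=S_{i+2}$; run $m$ takes $S_m+1,\dots,S_m+Kz_m$, and $S_m+Kz_m=|T|_1$ by (6). For the zeros: the odd runs take consecutive groups starting at $1$, and the last group ends at $S_{m-1}+kz_{m-1}=|T|_0$ by (6).

Head $h$ has received the right runs for (2). It spells $w_h$ if its runs come in the right order. So it remains to check, for $0\le i\le m-1$ and every $h$ having both runs $i$ and $i+1$, with $c$ the letter of run $i$,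
$$P_c(S_i+hz_i)<P_{\bar c}\bigl(S_{i+1}+(h-1)z_{i+1}+1\bigr). \tag{7}$$
The relevant $h$ are $2\le h\le k$ for $i=0$, $1\le h\le k$ for $1\le i\le m-2$, and $1\le h\le K$ for $i=m-1$.

**Step B6 (slack in the ideal schedule).** We compute the difference of the two sides of (7) when run lengths are not rounded and positions are given exactly by densities. Define $S_i^*$ by the same recursion from the $z_i^*$, and put $\hat s_i=S_i^*/\pi_i$, $\hat z_i=z_i^*/\pi_i$. Since $\pi_{i+2}=\pi_i$, we have $\hat s_{i+2}=\hat s_i+k\hat z_i$. Also
$$\hat z_0=\frac{d_1}K,\qquad\hat z_m=\frac{d_m}K,\qquad\hat z_i=\frac{d_i+d_{i+1}}k\quad(1\le i\le m-1).$$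
Put $d_0:=\hat z_0$. We claim that
$$\hat s_{i+1}-\hat s_i=d_i\qquad(0\le i\le m-1). \tag{8}$$
First, $\hat s_1-\hat s_0=0+\hat z_0=d_0$. Next, $\hat s_2-\hat s_1=-\hat z_0+k\hat z_0=K\hat z_0=d_1$. For $1\le i\le m-2$, by induction, $\hat s_{i+2}-\hat s_{i+1}=k\hat z_i-(\hat s_{i+1}-\hat s_i)=(d_i+d_{i+1})-d_i=d_{i+1}$. This proves (8).

The ideal slack is therefore
$$\Gamma_i(h)=\frac{S^*_{i+1}+(h-1)z^*_{i+1}}{\pi_{i+1}}-\frac{S^*_i+hz^*_i}{\pi_i}=d_i+(h-1)\hat z_{i+1}-h\hat z_i .$$
It is affine in $h$, so its minimum over a range of $h$ is attained at an end of the range.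

For $i=0$ and $2\le h\le k$,
$$\Gamma_0(h)=\hat z_0+(h-1)\hat z_1-h\hat z_0=(h-1)(\hat z_1-\hat z_0)=(h-1)\Bigl(\frac{d_1+d_2}k-\frac{d_1}K\Bigr)=(h-1)\frac{Kd_2-d_1}{kK}.$$

For $1\le i\le m-2$ and $1\le h\le k$, the two extreme values are
$$\Gamma_i(1)=d_i-\hat z_i=\frac{Kd_i-d_{i+1}}k,$$
$$\Gamma_i(k)=d_i+K\hat z_{i+1}-(d_i+d_{i+1})=K\,\frac{d_{i+1}+d_{i+2}}k-d_{i+1}=\frac{Kd_{i+2}-d_{i+1}}k .$$

For $i=m-1$ and $1\le h\le K$, the two extreme values are
$$\Gamma_{m-1}(1)=\frac{Kd_{m-1}-d_m}k,$$
$$\Gamma_{m-1}(K)=d_{m-1}+\frac{K-1}Kd_m-\frac Kk(d_{m-1}+d_m)=\frac{Kd_{m-1}-d_m}{kK},$$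
where the last equality uses $1-\frac Kk=\frac1k$ and $\frac{K-1}K-\frac Kk=\frac{(K-1)(K+1)-K^2}{kK}=-\frac1{kK}$.

Every numerator has the form $Kd-d'$ with $d,d'$ neighbors in the sequence $d_1,\dots,d_m$, so $d'\le\frac32d$ by (5). As $K\ge2$, it is at least $(K-\frac32)d\ge\frac12\min_id_i$. Every denominator is at most $kK$, and the factor $h-1$ in the case $i=0$ is at least $1$. Hence for all relevant $i,h$
$$\Gamma_i(h)\ge\frac{\min_id_i}{2kK}\ge\frac5{11}\cdot\frac{\eta L}{k^2}\ge\frac13k^{-14}L . \tag{9}$$
This is why the ratios in (5) were kept below $\frac32$: for $k=3$ we have $K=2$, and a ratio of $2$ would leave no slack.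

**Step B7 (the errors are smaller than the slack).** Two errors separate (7) from its ideal version. The first is rounding. We have $z_0=z_0^*$ and $|z_i-z_i^*|<1$ for $1\le i\le m-1$, and $z_m=z_m^*$. In the recursion $S_i$ is the sum of its initial value and of at most $m/2$ terms $kz_{i'}$, so $|S_i-S_i^*|\le km/2$. Hence $S_i+hz_i$ and $S_{i+1}+(h-1)z_{i+1}$ differ from their ideal versions by at most $km/2+k\le km$. After division by $\pi_i$ or $\pi_{i+1}$, which are at least $\frac1{2k}$, the error is at most $2k^2m\le4k^{14}$ on each side. The second error is irregularity: by (4), replacing $P_c(r)$ by $r/\pi(c)$ costs at most $4k^{-18}L$ on each side. The extra $+1$ on the right of (7) only helps. So the right side of (7) minus the left side is at least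
$$\Gamma_i(h)-8k^{14}-8k^{-18}L .$$
As $L\ge k^{32}$, we have $8k^{14}\le8k^{-18}L$. With (9) and $k^4\ge81$ the difference is at least
$$\frac13k^{-14}L-16k^{-18}L\ge\Bigl(\frac13-\frac{16}{81}\Bigr)k^{-14}L>0 .$$
So (7) holds for all relevant $i$ and $h$, each head spells its word in (2), and by Step B1 the word $W$ is a $k$-tuplet. This completes the proof of Theorem B, and with the preceding sections the proof of Theorem A: for every $k\ge2$ only finitely many binary words avoid $k$-tuplets, and Conjecture 2 is false.

The exponents are not optimized, and nothing is claimed here about alphabets with three or more letters.
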